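\title{Complete sets of mutually unbiased bases are rigid}

\begin{abstract}
We prove that for every $d$ there are only finitely many complete sets of mutually unbiased bases in $\mathbb C^d$ up to unitary equivalence. Every complete set is infinitesimally rigid, by a lower bound for an explicit quadratic form, and finiteness follows by compactness. For $d\ge2$ the number of equivalence classes is at most $4\cdot 7^{\,2(d-1)^2(d+1)-1}$, and every class has a representative with algebraic coordinates. Finiteness also holds for sets of $d$ mutually unbiased bases, whereas for $d=p^n$ with $p$ prime and $n\ge2$ there are infinitely many inequivalent sets of $p^{n-1}+1$ mutually unbiased bases.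
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb C^d$ carry the Hermitian inner product $(x,y)=\sum_j x_j\overline{y_j}$. Two orthonormal bases $\mathcal B,\mathcal B'$ of $\mathbb C^d$ are \emph{mutually unbiased} if $|(u,v)|$ is the same for all $u\in\mathcal B$ and $v\in\mathcal B'$. Since $\sum_{v\in\mathcal B'}|(u,v)|^2=1$, the common value is then $1/\sqrt d$: each vector of one basis has equal weight on all coordinates of the other. For example, the three bases
\[
\{(1,0),(0,1)\},\qquad \{\tfrac1{\sqrt2}(1,1),\tfrac1{\sqrt2}(1,-1)\},\qquad \{\tfrac1{\sqrt2}(1,i),\tfrac1{\sqrt2}(1,-i)\}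
\]
of $\mathbb C^2$ are pairwise unbiased. A \emph{set of MUBs} is a set of pairwise mutually unbiased orthonormal bases. It has at most $d+1$ members (see Section~\ref{sec:setup}), and a set of $d+1$ MUBs is called \emph{complete}. Two sets of MUBs are \emph{equivalent} if a unitary map of $\mathbb C^d$ carries the bases of the first onto the bases of the second, where each basis vector is considered only up to a scalar of modulus $1$, and the order of the vectors and of the bases is ignored.

Complete sets exist whenever $d$ is a prime power (a construction is recalled in Section~\ref{sec:flex}), and it is known that for $d=2^n$ the number of pairwise inequivalent complete sets is not bounded above by any polynomial in $d$. The following question is posed in \cite{problem}: \emph{is there a dimension $d$ such that $\mathbb C^d$ admits infinitely many pairwise inequivalent complete sets of MUBs?} The answer is no.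

\begin{theorem}\label{thm:main}
For every positive integer $d$, the space $\mathbb C^d$ has only finitely many complete sets of MUBs up to equivalence.
\end{theorem}

For $d=1$ any two orthonormal bases agree up to a phase and there is nothing to prove. From now on $d\ge2$.

\begin{theorem}\label{thm:bound}
Let $d\ge2$ and $m=2(d-1)^2(d+1)$. The number of equivalence classes of complete sets of MUBs in $\mathbb C^d$ is at most $4\cdot7^{\,m-1}$. Every complete set of MUBs is equivalent to one in which all coordinates of all basis vectors, with suitable phases, are algebraic numbers.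
\end{theorem}

\begin{theorem}\label{thm:d}
Let $d\ge2$. There are only finitely many equivalence classes of sets of $d$ MUBs in $\mathbb C^d$.
\end{theorem}

\begin{theorem}\label{thm:flex}
Let $d=p^n$ with $p$ prime and $n\ge2$. There are infinitely many pairwise inequivalent sets of $p^{n-1}+1$ MUBs in $\mathbb C^d$.
\end{theorem}

For $d=4$, Theorem~\ref{thm:flex} concerns sets of $3=d-1$ MUBs, so the number $d$ of bases in Theorem~\ref{thm:d} cannot in general be replaced by $d-1$.

A count of parameters suggests which answer to expect. An orthonormal basis modulo phases depends on $d^2-d$ real parameters, and the unitary group modulo scalars has dimension $d^2-1$, so $r$ bases up to equivalence involve $r(d^2-d)-(d^2-1)$ unknowns. For each pair of bases the matrix $(|(u,v)|^2)$ has all row and column sums equal to $1$, so unbiasedness amounts to $(d-1)^2$ equations. For $r=d+1$ this gives $(d-1)^2(d+1)$ unknowns and $\frac d2(d-1)^2(d+1)$ equations: as many equations as unknowns for $d=2$, and more for $d\ge3$. One would therefore guess that solutions are isolated. The count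 cannot be trusted, however. For $d=4$ and $r=3$ it gives $27$ equations in $21$ unknowns, and yet these equations have a curve of solutions (Example~\ref{ex:four}). A proof must therefore use something specific to complete sets.

What is specific is that the $d+1$ bases split the space of traceless Hermitian matrices into $d+1$ orthogonal pieces with nothing left over. Section~\ref{sec:setup} sets up this dictionary and linearizes the equations. Section~\ref{sec:rigid}, the heart of the paper, shows that the linearized equations have only the solutions that come from unitary maps and phases. Section~\ref{sec:finite} deduces Theorems \ref{thm:main} and~\ref{thm:bound}, Section~\ref{sec:weiner} reduces Theorem~\ref{thm:d} to Theorem~\ref{thm:main} by a lemma of Weiner, and Section~\ref{sec:flex} proves Theorem~\ref{thm:flex}.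

\section{Bases as subspaces of Hermitian matrices}\label{sec:setup}

\subsection{The dictionary}

Let $\mathcal H$ be the real vector space of Hermitian $d\times d$ matrices, of dimension $d^2$, with the inner product $\langle A,B\rangle=\operatorname{tr}AB$, and let $\mathfrak h=I^\perp$ be the subspace of traceless matrices. For any complex matrix $M$ let $\|M\|=(\operatorname{tr}M^*M)^{1/2}$ be the Hilbert--Schmidt norm; on $\mathcal H$ it is the norm of $\langle\cdot,\cdot\rangle$. If $A,B\in\mathcal H$, then $i[A,B]=i(AB-BA)\in\mathfrak h$. For $Y,P,Q\in\mathcal H$ the cyclicity of the trace gives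
\begin{equation}\label{eq:cyc}
\langle Y,i[P,Q]\rangle=i\operatorname{tr}(YPQ-YQP)=\langle i[Y,P],Q\rangle .
\end{equation}

Let $u_{a1},\dots,u_{ad}$ be an orthonormal basis, labeled $a$. To remove the phases we pass to the orthogonal projections $P_{aj}=u_{aj}u_{aj}^*$ onto the lines $\mathbb Cu_{aj}$. They satisfy $P_{aj}P_{ak}=\delta_{jk}P_{aj}$, $\operatorname{tr}P_{aj}=1$ and $\sum_jP_{aj}=I$, so they form an orthonormal basis of the space $\mathfrak d_a$ of Hermitian matrices that are diagonal in the basis $a$. Put $\mathfrak h_a=\mathfrak d_a\cap\mathfrak h$. It is spanned by the matrices $P_{aj}-\frac1dI$, it has dimension $d-1$, and $\mathfrak d_a=\mathbb RI\oplus\mathfrak h_a$.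

\begin{lemma}\label{lem:dict}
\textup{(a)} Two orthonormal bases $a,b$ are mutually unbiased if and only if $\mathfrak h_a\perp\mathfrak h_b$.

\textup{(b)} A $d$-dimensional subspace of $\mathcal H$ whose elements commute pairwise equals $\mathfrak d_a$ for some orthonormal basis $a$.
\end{lemma}

\begin{proof}
(a) We have $\langle P_{aj}-\frac1dI,P_{bk}-\frac1dI\rangle=\operatorname{tr}P_{aj}P_{bk}-\frac1d=|(u_{aj},u_{bk})|^2-\frac1d$.

(b) Commuting Hermitian matrices are diagonal in a common orthonormal basis $a$, so the subspace lies in $\mathfrak d_a$, which also has dimension $d$.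
\end{proof}

Thus $r$ MUBs give $r$ orthogonal subspaces of dimension $d-1$ in $\mathfrak h$, so $r(d-1)\le d^2-1$, that is, $r\le d+1$. For a complete set, with bases labeled $a=0,\dots,d$, the dimensions add up exactly:
\begin{equation}\label{eq:split}
\mathfrak h=\mathfrak h_0\oplus\mathfrak h_1\oplus\dots\oplus\mathfrak h_d\quad\text{orthogonally.}
\end{equation}

\subsection{The space of ordered sets of MUBs}

An ordered orthonormal basis is the list of columns of a unitary matrix $U_a$. Let $\mathcal X_r=U(d)^r$, with points $U=(U_0,\dots,U_{r-1})$, and let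
\[
\Phi:\mathcal X_r\to\mathbb R^{\binom r2d^2},\qquad \Phi(U)=\big(\operatorname{tr}P_{aj}P_{bk}\big)_{a<b;\ j,k}=\big(|(u_{aj},u_{bk})|^2\big)_{a<b;\ j,k}.
\]
This map is smooth, and $\mathcal M_r=\Phi^{-1}(\frac1d,\dots,\frac1d)$ is the set of ordered sets of $r$ MUBs. It is closed in $\mathcal X_r$, hence compact. Let $\mathbb T$ be the group of diagonal unitary $d\times d$ matrices. The group $\mathcal G_r=U(d)\times\mathbb T^r$ acts on $\mathcal X_r$ by
\[
(V,(t_a))\cdot(U_a)=(VU_at_a^{-1});
\]
here $V$ is a unitary map applied to all bases, and $t_a$ changes the phases in the basis $a$. The map $\Phi$ is $\mathcal G_r$-invariant. Two points of $\mathcal M_r$ represent equivalent sets exactly when they lie in one orbit after a reordering of the bases and of the columns of each $U_a$. Hence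
\begin{equation}\label{eq:classes}
\text{each equivalence class is a union of at least one and at most } r!\,(d!)^r \text{ orbits in }\mathcal M_r.
\end{equation}

\subsection{First-order deformations}

If $U_a(\theta)$ is a smooth curve in $U(d)$ with $U_a(0)=U_a$, then differentiating $U_a(\theta)U_a(\theta)^*=I$ shows that $U_a'(0)=iY_aU_a$ with $Y_a$ Hermitian, and the curve $e^{i\theta Y_a}U_a$ realizes any given $Y_a$. So we identify the tangent space of $\mathcal X_r$ at $U$ with $\mathcal H^r$, with the inner product $\sum_a\langle Y_a,Y_a'\rangle$. For $U\in\mathcal X_r$ define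
\begin{gather*}
C^{ab}_{jk}=i[P_{aj},P_{bk}]\in\mathfrak h\qquad(a\ne b),\\
\mathcal T_U=\{(Y+Z_a)_a:\ Y\in\mathcal H,\ Z_a\in\mathfrak d_a\},\qquad
\mathcal R_U=\Big\{(Y_a)_a:\ Y_a\perp\mathfrak d_a\ \text{for all }a,\ \ \sum_aY_a=0\Big\}.
\end{gather*}
We call the elements of $\mathcal T_U$ \emph{trivial} and those of $\mathcal R_U$ \emph{reduced}.

\begin{lemma}\label{lem:tangent}
Let $U\in\mathcal X_r$.

\textup{(a)} The $(a,b;j,k)$ component of $d\Phi_U\big((Y_c)_c\big)$ is $\langle Y_a-Y_b,C^{ab}_{jk}\rangle$.

\textup{(b)} $\mathcal T_U$ is the set of velocities at $\theta=0$ of the curves $\gamma(\theta)\cdot U$, where $\gamma$ is a smooth curve in $\mathcal G_r$ with $\gamma(0)=e$. In particular $\mathcal T_U\subset\ker d\Phi_U$.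

\textup{(c)} $\mathcal R_U$ is the orthogonal complement of $\mathcal T_U$ in $\mathcal H^r$.
\end{lemma}

\begin{proof}
(a) Along $e^{i\theta Y_a}U_a$ the projection $P_{aj}$ becomes $e^{i\theta Y_a}P_{aj}e^{-i\theta Y_a}$, with derivative $i[Y_a,P_{aj}]$ at $\theta=0$. By \eqref{eq:cyc}, the derivative of $\langle P_{aj},P_{bk}\rangle$ is
\[
\langle i[Y_a,P_{aj}],P_{bk}\rangle+\langle i[Y_b,P_{bk}],P_{aj}\rangle=\langle Y_a,C^{ab}_{jk}\rangle+\langle Y_b,C^{ba}_{kj}\rangle,
\]
and $C^{ba}_{kj}=-C^{ab}_{jk}$.

(b) Let $\gamma=(V,(t_a))$ with $V'(0)=iY$ and $t_a'(0)=i\Delta_a$, where $Y$ is Hermitian and $\Delta_a$ is real diagonal; all such $Y,\Delta_a$ occur. The derivative of $VU_at_a^{-1}$ at $0$ is $i(Y-U_a\Delta_aU_a^*)U_a$, and $U_a\Delta_aU_a^*=\sum_j(\Delta_a)_{jj}P_{aj}$ runs through $\mathfrak d_a$. The last assertion holds because $\Phi(\gamma(\theta)\cdot U)$ is constant.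

(c) The inner product of $(Y_a)$ with $(Y+Z_a)$ is $\langle\sum_aY_a,Y\rangle+\sum_a\langle Y_a,Z_a\rangle$. It vanishes for all $Y\in\mathcal H$ and $Z_a\in\mathfrak d_a$ if and only if $(Y_a)\in\mathcal R_U$.
\end{proof}

\section{Infinitesimal rigidity of complete sets}\label{sec:rigid}

Fix $U\in\mathcal M_{d+1}$. We want to show that every first-order deformation preserving unbiasedness is trivial. By Lemma~\ref{lem:tangent} it is enough to show that $d\Phi_U$ is injective on $\mathcal R_U$. We know nothing about $U$ beyond the defining equations, so we cannot solve the linear system $d\Phi_U=0$; instead we bound the sum of the squares of its left sides,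
\[
Q\big((Y_a)\big)=\sum_{a<b}\sum_{j,k}\langle Y_a-Y_b,C^{ab}_{jk}\rangle^2 ,
\]
from below.

\begin{proposition}\label{prop:rigid}
Let $U\in\mathcal M_{d+1}$. Every $(Y_a)\in\mathcal R_U$ satisfies $Q\big((Y_a)\big)\ge\frac2d\sum_a\|Y_a\|^2$. Consequently $\ker d\Phi_U=\mathcal T_U$.
\end{proposition}

To organize $Q$, define for $a\ne b$ the operator
\[
K_{ab}:\mathfrak h\to\mathfrak h,\qquad K_{ab}Y=\sum_{j,k}\langle Y,C^{ab}_{jk}\rangle C^{ab}_{jk}.
\]
It is symmetric, $\langle Y,K_{ab}Y\rangle=\sum_{j,k}\langle Y,C^{ab}_{jk}\rangle^2$, and $K_{ab}=K_{ba}$ because $C^{ba}_{kj}=-C^{ab}_{jk}$. The components of a reduced tuple lie in $\mathfrak h$, since $I\in\mathfrak d_a$. Expanding $\langle Y_a-Y_b,K_{ab}(Y_a-Y_b)\rangle$ and summing over $a<b$ gives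
\begin{equation}\label{eq:Q}
Q=\sum_a\sum_{b\ne a}\langle Y_a,K_{ab}Y_a\rangle-\sum_{a\ne b}\langle Y_a,K_{ab}Y_b\rangle ,
\end{equation}
where the last sum is over ordered pairs. Let $\Pi_a$ be the orthogonal projection of $\mathfrak h$ onto $\mathfrak h_a$, and write $N=\sum_a\|Y_a\|^2$.

\begin{example}[$d=2$]\label{ex:two}
Let
\[
\sigma_x=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad
\sigma_y=\begin{pmatrix}0&-i\\i&0\end{pmatrix},\qquad
\sigma_z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}.
\]
Then $\sigma_a^2=I$, $\sigma_x\sigma_y=-\sigma_y\sigma_x=i\sigma_z$ and cyclically, and $\langle\sigma_a,\sigma_b\rangle=2\delta_{ab}$. The three bases in the introduction are the eigenbases of $\sigma_z,\sigma_x,\sigma_y$. Label them by $z,x,y$; then $P_{a\pm}=\frac12(I\pm\sigma_a)$, and $\mathfrak h_a=\mathbb R\sigma_a$ are three orthogonal axes in $\mathfrak h\cong\mathbb R^3$. Let $\{a,b,c\}=\{x,y,z\}$. The four matrices $C^{ab}_{jk}$ equal $\pm\frac i4[\sigma_a,\sigma_b]=\pm\frac12\sigma_c$, so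
\[
K_{ab}Y=\langle Y,\sigma_c\rangle\sigma_c=2\Pi_cY .
\]
Write $Y_a=\sum_sy_{as}\sigma_s$. The tuple is reduced if $y_{aa}=0$ and $y_{ac}+y_{bc}=0$. The equation $d\Phi_U=0$ says $y_{ac}=y_{bc}$: the axes $a$ and $b$ stay perpendicular only if they turn at the same rate about the third axis. Together these force all $y_{ac}=0$. Quantitatively, each $c$ contributes $\langle Y_a-Y_b,\sigma_c\rangle^2=16y_{ac}^2$ to $Q$ and $2y_{ac}^2+2y_{bc}^2=4y_{ac}^2$ to $N$, so $Q=4N$.

Three features of this computation survive for all $d$. The spectrum $\{0,2\}$ of $K_{ab}$ lies in $[0,4/d]$. The first sum in \eqref{eq:Q} is exactly $2N$, because $K_{ab}+K_{ac}=2(\Pi_c+\Pi_b)$ is twice the identity on $\mathfrak h_a^\perp$. And it is the condition $\sum_aY_a=0$ that controls the sign of the second sum.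
\end{example}

We prove the first two features in general.

\begin{lemma}\label{lem:size}
For $a\ne b$ we have $0\le K_{ab}\le\frac4d$.
\end{lemma}

\begin{proof}
The products $P_{aj}P_{bk}$ are orthogonal for the Hilbert--Schmidt inner product, and unbiasedness gives their norm:
\[
\operatorname{tr}\big((P_{aj}P_{bk})^*P_{aj'}P_{bk'}\big)=\operatorname{tr}(P_{bk'}P_{bk}P_{aj}P_{aj'})=\delta_{jj'}\delta_{kk'}\operatorname{tr}(P_{bk}P_{aj})=\delta_{jj'}\delta_{kk'}/d .
\]
Let $\Gamma:\mathbb R^{d^2}\to\mathfrak h$, $\Gamma c=\sum_{j,k}c_{jk}C^{ab}_{jk}$. With $M=\sum c_{jk}P_{aj}P_{bk}$ we have $M^*=\sum c_{jk}P_{bk}P_{aj}$, since the $c_{jk}$ are real, so $\Gamma c=i(M-M^*)$ and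
\[
\|\Gamma c\|^2\le4\|M\|^2=\frac4d\sum_{j,k}c_{jk}^2 .
\]
The adjoint is $\Gamma^*Y=(\langle Y,C^{ab}_{jk}\rangle)_{j,k}$, so $K_{ab}=\Gamma\Gamma^*$. This operator is positive semidefinite, and its operator norm is the square of that of $\Gamma$, hence at most $4/d$.
\end{proof}

\begin{lemma}\label{lem:sum}
If $Y\in\mathcal H$ and $Y\perp\mathfrak d_a$, then $\sum_{b\ne a}\langle Y,K_{ab}Y\rangle=2\|Y\|^2$.
\end{lemma}

\begin{proof}
Put $A_j=i[Y,P_{aj}]\in\mathfrak h$, the velocity of $P_{aj}$ when the basis $a$ is moved by $Y$. By \eqref{eq:cyc}, $\langle Y,C^{ab}_{jk}\rangle=\langle A_j,P_{bk}\rangle$. The $P_{bk}$ $(k=1,\dots,d)$ form an orthonormal basis of $\mathbb RI\oplus\mathfrak h_b$ and $A_j\perp I$, so $\sum_k\langle A_j,P_{bk}\rangle^2=\|\Pi_bA_j\|^2$. Moreover $\Pi_aA_j=0$, because $\langle A_j,P_{ak}\rangle=\langle Y,i[P_{aj},P_{ak}]\rangle=0$ for all $k$. By \eqref{eq:split},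
\[
\sum_{b\ne a}\langle Y,K_{ab}Y\rangle=\sum_j\sum_{b=0}^d\|\Pi_bA_j\|^2=\sum_j\|A_j\|^2 .
\]
Let $(y_{kl})$ be the matrix of $Y$ in the basis $a$. Then $YP_{aj}-P_{aj}Y$ has the entries $y_{kj}$ in column $j$ and $-y_{jk}$ in row $j$ for $k\ne j$, and zeros elsewhere, so $\|A_j\|^2=2\sum_{k\ne j}|y_{kj}|^2$. The diagonal entries $y_{jj}=\langle Y,P_{aj}\rangle$ vanish, so $\sum_j\|A_j\|^2=2\|Y\|^2$.
\end{proof}

By Lemma~\ref{lem:sum}, $Q=2N-\sum_{a\ne b}\langle Y_a,K_{ab}Y_b\rangle$, and the cross terms have to be kept below $2N$. The Cauchy--Schwarz inequality over the $d+1$ bases gives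
\begin{equation}\label{eq:CS}
\sum_{a\ne b}\|Y_a\|\,\|Y_b\|=\Big(\sum_a\|Y_a\|\Big)^2-N\le(d+1)N-N=dN .
\end{equation}
With the norm bound $4/d$ alone this bounds the cross terms by $4N$, which is twice too much. But the spectrum of $K_{ab}$ lies in the interval $[0,4/d]$, so $K_{ab}$ differs from the scalar $2/d$ at its midpoint by an operator of norm at most $2/d$. That operator costs at most $2N$, which just cancels the main term. The scalar part is the same for all pairs, so it can be summed exactly, and for reduced tuples it has the favorable sign.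

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
Write $K_{ab}=\frac2d+L_{ab}$. By Lemma~\ref{lem:size}, the symmetric operator $L_{ab}$ has norm at most $\frac2d$. From $0=\|\sum_aY_a\|^2=N+\sum_{a\ne b}\langle Y_a,Y_b\rangle$ we get $\sum_{a\ne b}\langle Y_a,Y_b\rangle=-N$. By \eqref{eq:Q}, Lemma~\ref{lem:sum} and \eqref{eq:CS},
\[
Q=2N-\frac2d\sum_{a\ne b}\langle Y_a,Y_b\rangle-\sum_{a\ne b}\langle Y_a,L_{ab}Y_b\rangle\ \ge\ 2N+\frac2dN-\frac2d\,dN=\frac2dN .
\]
For the last assertion, write an element of $\ker d\Phi_U$ as the sum of a trivial and a reduced tuple, by Lemma~\ref{lem:tangent}(c). The trivial part lies in $\ker d\Phi_U$ by Lemma~\ref{lem:tangent}(b), hence so does the reduced part. It has $Q=0$ by Lemma~\ref{lem:tangent}(a), so it vanishes.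
\end{proof}

\begin{remark}\label{rem:where}
Completeness is needed only in Lemma~\ref{lem:sum}. For $r\le d$ bases, Lemmas \ref{lem:tangent} and~\ref{lem:size} and the bound \eqref{eq:CS} still hold, but the right side of Lemma~\ref{lem:sum} becomes $2\|Y\|^2-\sum_j\|\Pi'A_j\|^2$, where $\Pi'$ is the projection onto the orthogonal complement of $\bigoplus_b\mathfrak h_b$ in $\mathfrak h$. The projections $P_{aj}$ can then move in directions that no other basis detects; Example~\ref{ex:four} exploits this. The condition $\sum_aY_a=0$ cannot be dropped either: without it, nonzero tuples $(W-\Pi_aW)_a$ with $W\in\mathfrak h$ are allowed, and these are trivial, so they have $Q=0$.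
\end{remark}

\section{Finiteness, the bound, and algebraicity}\label{sec:finite}

Write $\mathcal X,\mathcal G,\mathcal M$ for $\mathcal X_{d+1},\mathcal G_{d+1},\mathcal M_{d+1}$. To pass from first-order rigidity to actual rigidity, we cut the orbit of $U$ by a transversal slice on which $\Phi$ is injective. The reduced tuples provide one.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:classes} it suffices to show that $\mathcal M$ consists of finitely many $\mathcal G$-orbits. Fix $U\in\mathcal M$ and define $s:\mathcal R_U\to\mathcal X$ by $s\big((Y_a)\big)=(e^{iY_a}U_a)$, so that $s(0)=U$ and $ds_0$ is the inclusion $\mathcal R_U\subset\mathcal H^{d+1}$.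

The differential at $0$ of $f=\Phi\circ s$ is the restriction of $d\Phi_U$ to $\mathcal R_U$, which is injective by Proposition~\ref{prop:rigid}. Let $\Lambda$ be a linear left inverse of $df_0$. The differential of $\Lambda\circ f:\mathcal R_U\to\mathcal R_U$ at $0$ is the identity, so by the inverse function theorem $\Lambda\circ f$, and hence $f$, is injective on some open ball $B$ around $0$.

The differential of $\mu:\mathcal G\times B\to\mathcal X$, $\mu(g,\eta)=g\cdot s(\eta)$, at $(e,0)$ has image $\mathcal T_U+\mathcal R_U=\mathcal H^{d+1}$ by Lemma~\ref{lem:tangent}(b),(c). A smooth map whose differential at a point is surjective has an image that contains a neighborhood of the image of that point, so $\mu(\mathcal G\times B)$ contains a neighborhood $\mathcal O$ of $U$ in $\mathcal X$. If $U'\in\mathcal M\cap\mathcal O$, write $U'=g\cdot s(\eta)$. Then $f(\eta)=\Phi(U')=\Phi(U)=f(0)$, so $\eta=0$ and $U'=g\cdot U$.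

Thus the orbit of any $U\in\mathcal M$ contains a neighborhood of $U$ in $\mathcal M$. Applied to every point of an orbit, this shows that orbits are open in $\mathcal M$. The compact space $\mathcal M$ is a disjoint union of open orbits, so there are finitely many.
\end{proof}

To count orbits and to locate them arithmetically, we choose one point in each orbit by polynomial conditions. We do this for any $r\ge2$, for use in Section~\ref{sec:flex}. Call $U\in\mathcal M_r$ \emph{normalized} if $U_0=I$, all entries in the first rows of $U_1,\dots,U_{r-1}$ equal $1/\sqrt d$, and all entries in the first column of $U_1$ equal $1/\sqrt d$.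

\begin{lemma}\label{lem:normal}
Let $r\ge2$. Every $\mathcal G_r$-orbit in $\mathcal M_r$ contains exactly one normalized point. There is a map $g:\mathcal M_r\to\mathcal G_r$, whose matrix entries are polynomials in the entries of $U$ and their conjugates, such that $g(U)\cdot U$ is normalized.
\end{lemma}

\begin{proof}
\emph{Existence.} For $a\ge1$ the entries $(U_0^*U_a)_{jk}=(u_{ak},u_{0j})$ have modulus $1/\sqrt d$. Let $t_a\in\mathbb T$ have diagonal entries $\sqrt d\,(U_0^*U_a)_{1k}$; then the first row of $U_0^*U_at_a^*$ is constant, equal to $1/\sqrt d$. Let $w$ be the first column of $U_0^*U_1t_1^*$, and let $t_0\in\mathbb T$ have diagonal entries $\sqrt d\,\overline{w_j}$; its first entry is $1$. Put $g(U)=(t_0U_0^*,(t_0,t_1,\dots,t_{r-1}))$. The components of $g(U)\cdot U$ are $I$ and $t_0U_0^*U_at_a^*$ $(a\ge1)$. Multiplication by $t_0$ leaves first rows unchanged and turns $w_j$ into $\sqrt d\,|w_j|^2=1/\sqrt d$.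

\emph{Uniqueness.} Let $VU_at_a^{-1}=U_a'$ for all $a$, with $U$ and $U'$ normalized. For $a=0$ this gives $V=t_0$, which is diagonal. Comparing the first columns for $a=1$, we see that $V$ maps $(1,\dots,1)$ to a multiple of itself, so $V=\lambda I$. Comparing first rows for $a\ge1$ gives $\lambda t_a^{-1}=I$. Hence $U_a'=U_a$ for all $a$.
\end{proof}

We recall two facts from real algebraic geometry. \emph{Milnor's bound} \cite{milnor}: if a subset of $\mathbb R^m$ is the common zero set of real polynomials of degree at most $k$, then the sum of its Betti numbers, and in particular the number of its connected components, is at most $k(2k-1)^{m-1}$. \emph{The Tarski--Seidenberg theorem}: call a subset of $\mathbb R^m$ semialgebraic over $\mathbb Q$ if it is a finite union of sets, each defined by finitely many conditions $\phi=0$ and $\psi>0$ with $\phi,\psi$ polynomials with rational coefficients; then the image of such a set under a coordinate projection $\mathbb R^m\to\mathbb R$ is again semialgebraic over $\mathbb Q$.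

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Let $\mathcal N\subset\mathcal M$ be the set of normalized points. By Lemma~\ref{lem:normal} it has as many points as $\mathcal M$ has orbits. So it is finite by the proof of Theorem~\ref{thm:main}, it meets every equivalence class, and the number of classes is at most $|\mathcal N|$.

To obtain rational coefficients, put $h^a=\sqrt d\,U_a$ for $a=1,\dots,d$. The normalization sets some entries equal to $1$ and leaves $(d-1)^2$ free entries in $h^1$ and $d(d-1)$ free entries in each of the $d-1$ matrices $h^2,\dots,h^d$. Their real and imaginary parts are $2\big[(d-1)^2+d(d-1)^2\big]=m$ real variables. In these variables $\mathcal N$ is given by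
\[
|h^a_{jk}|^2=1,\qquad\sum_jh^a_{jk}\overline{h^a_{jl}}=0\quad(k\ne l),\qquad\Big|\sum_jh^a_{jk}\overline{h^b_{jl}}\Big|^2=d\quad(a\ne b).
\]
Indeed, the first two families say that $U_a$ is unitary and unbiased to $U_0=I$, and the third says that $U_a$ and $U_b$ are unbiased. After the second family is split into real and imaginary parts, these are polynomial equations with rational coefficients of degree at most $4$.

Since $\mathcal N$ is finite, its components are its points, and Milnor's bound with $k=4$ gives $|\mathcal N|\le4\cdot7^{m-1}$.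

Let $\xi$ be one of the $m$ coordinates of a point of $\mathcal N$. By the Tarski--Seidenberg theorem, $\xi$ lies in a set $E\subset\mathbb R$ that is defined by finitely many conditions $\phi=0$, $\psi>0$ with $\phi,\psi\in\mathbb Q[x]$ and is contained in the projection of $\mathcal N$, hence finite. If every $\phi$ were the zero polynomial, $E$ would be open and nonempty, hence infinite. So $\xi$ is a root of a nonzero rational polynomial. Therefore all entries of $h^a$, and of $U_a=h^a/\sqrt d$, are algebraic numbers.
\end{proof}

\begin{example}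
For $d=2$ a normalized point has $h^1=\left(\begin{smallmatrix}1&1\\1&\alpha\end{smallmatrix}\right)$ and $h^2=\left(\begin{smallmatrix}1&1\\ \beta&\gamma\end{smallmatrix}\right)$ with entries of modulus $1$. Orthogonality of columns gives $\alpha=-1$ and $\gamma=-\beta$, and $|1+\beta|^2=2$ gives $\beta=\pm i$. So $|\mathcal N|=2$, the two points differ by the order of the columns of $h^2$, and the set in Example~\ref{ex:two} is the only complete set in $\mathbb C^2$ up to equivalence; the bound of Theorem~\ref{thm:bound} is $4\cdot7^5$.
\end{example}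

\section{Sets of $d$ MUBs}\label{sec:weiner}

Lemma~\ref{lem:sum} is not available for $d$ bases, but such a set is never maximal. The following lemma is due to Weiner \cite{weiner}; we include a proof.

\begin{lemma}\label{lem:weiner}
Any $d$ MUBs in $\mathbb C^d$ extend to a complete set.
\end{lemma}

Label the bases $a=1,\dots,d$. The orthogonal complement $\mathfrak h'$ of $\mathfrak h_1\oplus\dots\oplus\mathfrak h_d$ in $\mathfrak h$ has dimension $d^2-1-d(d-1)=d-1$, so by Lemma~\ref{lem:dict} the task is to show that $\mathcal C=\mathbb RI\oplus\mathfrak h'$ is commutative. The space $\mathcal C$ is defined only by orthogonality, and we need a way to turn this into multiplicative information. The tensor square provides it. To a subspace $E\subset\mathcal H$ with orthonormal basis $(E_\rho)$ attach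
\[
\tau(E)=\sum_\rho E_\rho\otimes E_\rho ,
\]
an operator on $\mathbb C^d\otimes\mathbb C^d$. It satisfies $\operatorname{tr}\big(\tau(E)(A\otimes B)\big)=\langle\Pi_EA,\Pi_EB\rangle$ for $A,B\in\mathcal H$, where $\Pi_E$ is the orthogonal projection onto $E$. The matrices $A\otimes B$ span all operators on $\mathbb C^d\otimes\mathbb C^d$, so $\tau(E)$ does not depend on the orthonormal basis. It is additive on orthogonal sums. For a diagonal space, $\tau(\mathfrak d_a)=\sum_jP_{aj}\otimes P_{aj}$ annihilates antisymmetric tensors. We show that $\tau(\mathcal C)$ inherits this property and that the property forces commutativity.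

\begin{proof}
Let $F$ be the swap, $F(x\otimes y)=y\otimes x$. Writing $F=\sum_{j,k}e_je_k^*\otimes e_ke_j^*$ gives $\operatorname{tr}\big(F(A\otimes B)\big)=\sum_{j,k}A_{kj}B_{jk}=\operatorname{tr}AB$ for all matrices $A,B$. Hence $\tau(\mathcal H)=F$. Also $\tau(\mathbb RI)=\frac1dI\otimes I$. Put $T=\tau(\mathcal C)$. From $\mathcal H=\mathcal C\oplus\bigoplus_{a=1}^d\mathfrak h_a$ and $\mathfrak d_a=\mathbb RI\oplus\mathfrak h_a$ we get
\[
\sum_{a,j}P_{aj}\otimes P_{aj}=d\cdot\frac1d\,I\otimes I+\sum_{a=1}^d\tau(\mathfrak h_a)=I\otimes I+F-T .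
\]
The coefficient $1$ of $I\otimes I$ is where the number $d$ of bases is used. On antisymmetric tensors $I\otimes I+F=0$, and $P_{aj}\otimes P_{aj}=0$ because it is the projection onto the symmetric tensor $u_{aj}\otimes u_{aj}$. So $T$ vanishes on antisymmetric tensors, which form the image of $I\otimes I-F$. Thus $T=TF$.

Let $C_0=I/\sqrt d,\ C_1,\dots,C_{d-1}$ be an orthonormal basis of $\mathcal C$, so that $T=\sum_kC_k\otimes C_k$. For arbitrary matrices $X,A$, the equality $\operatorname{tr}\big(T(X\otimes A)\big)=\operatorname{tr}\big(TF(X\otimes A)\big)=\operatorname{tr}\big(F(X\otimes A)T\big)$ reads $\sum_k\operatorname{tr}(XC_k)\operatorname{tr}(C_kA)=\sum_k\operatorname{tr}(XC_kAC_k)$. As $X$ is arbitrary,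
\[
\sum_kC_k\operatorname{tr}(C_kA)=\sum_kC_kAC_k\qquad\text{for all }A .
\]
For $A=I$ only $k=0$ contributes on the left, and we get $\sum_kC_k^2=I$. For $A=C_l$ we get $\sum_kC_kC_lC_k=C_l$. Since $[C_k,C_l]$ is skew-Hermitian, $\|[C_k,C_l]\|^2=-\operatorname{tr}[C_k,C_l]^2$, and so
\[
\sum_{k,l}\|[C_k,C_l]\|^2=2\sum_{k,l}\operatorname{tr}(C_k^2C_l^2)-2\sum_{k,l}\operatorname{tr}(C_kC_lC_kC_l)=2\operatorname{tr}I-2\sum_l\operatorname{tr}C_l^2=2d-2d=0 .
\]
So $\mathcal C$ is commutative. By Lemma~\ref{lem:dict}(b), $\mathcal C=\mathfrak d_0$ for an orthonormal basis $0$, and $\mathfrak h_0=\mathfrak h'$ is orthogonal to $\mathfrak h_1,\dots,\mathfrak h_d$. By Lemma~\ref{lem:dict}(a) the new basis is unbiased to the given ones.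
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:d}]
By Lemma~\ref{lem:weiner}, every set of $d$ MUBs arises from a complete set by deleting one basis. A unitary map that carries one complete set onto another carries $d$-element subsets onto $d$-element subsets. So the number of classes of sets of $d$ MUBs is at most $d+1$ times the number of classes of complete sets, which is finite by Theorem~\ref{thm:main}.
\end{proof}

\section{Deformable sets of $p^{n-1}+1$ MUBs}\label{sec:flex}

We construct a curve of sets of MUBs by moving one basis and keeping the others fixed. The next lemma says when such a curve produces new classes.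

\begin{lemma}\label{lem:curve}
Let $r\ge2$, and let $U(\theta)$ $(\theta\in\mathbb R)$ be a smooth curve in $\mathcal X_r$ that lies in $\mathcal M_r$. If its velocity at $\theta=0$ is not in $\mathcal T_{U(0)}$, then the points $U(\theta)$ represent infinitely many equivalence classes.
\end{lemma}

\begin{proof}
Suppose they represent finitely many classes. By \eqref{eq:classes} they lie in finitely many orbits, so by Lemma~\ref{lem:normal} the continuous map $\theta\mapsto g(U(\theta))\cdot U(\theta)$ takes finitely many values and is therefore constant. Then $U(\theta)=\gamma(\theta)\cdot U(0)$ with $\gamma(\theta)=g(U(\theta))^{-1}g(U(0))$, a smooth curve with $\gamma(0)=e$. By Lemma~\ref{lem:tangent}(b) the velocity at $0$ is trivial.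
\end{proof}

\begin{example}[$d=4$]\label{ex:four}
Let $\mathbb C^4=\mathbb C^2\otimes\mathbb C^2$, $\sigma_1=I$, and $\sigma_{st}=\sigma_s\otimes\sigma_t$ for $s,t\in\{1,x,y,z\}$. These $16$ Hermitian matrices are pairwise orthogonal, because $\operatorname{tr}(A\otimes B)=\operatorname{tr}A\operatorname{tr}B$. The $15$ traceless ones fall into the five triples
\[
\{\sigma_{z1},\sigma_{1z},\sigma_{zz}\},\ \{\sigma_{x1},\sigma_{1x},\sigma_{xx}\},\ \{\sigma_{xy},\sigma_{yz},\sigma_{zx}\},\ \{\sigma_{y1},\sigma_{1y},\sigma_{yy}\},\ \{\sigma_{yx},\sigma_{zy},\sigma_{xz}\}.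
\]
Each triple commutes: in the third and fifth, any two members anticommute in both factors. By Lemma~\ref{lem:dict} the triples span the spaces $\mathfrak h_s$ of a complete set of five bases. Call the first three bases $c,a,b$, and move $a$ by $W_\theta=e^{i\theta\sigma_{z1}}$. Since $\sigma_z$ anticommutes with $\sigma_x$,
\[
e^{i\theta\sigma_z}\sigma_xe^{-i\theta\sigma_z}=e^{2i\theta\sigma_z}\sigma_x=\cos2\theta\,\sigma_x-\sin2\theta\,\sigma_y ,
\]
so $W_\theta\mathfrak h_aW_\theta^*$ is spanned by $\sigma_{1x}$, $\cos2\theta\,\sigma_{x1}-\sin2\theta\,\sigma_{y1}$ and $\cos2\theta\,\sigma_{xx}-\sin2\theta\,\sigma_{yx}$. The new terms $\sigma_{y1}$ and $\sigma_{yx}$ belong to the fourth and fifth triples. Once these two bases are discarded, the remaining bases $c$, $W_\theta a$, $b$ are MUBs for all $\theta$. The velocity at $0$ is $Y_a=\sigma_{z1}$, $Y_b=Y_c=0$. If it were trivial there would be a $Y\in\mathfrak d_b$ with $\sigma_{z1}-Y\in\mathfrak d_a$. But $\sigma_{z1}$ is orthogonal to $\mathfrak d_a$ and to $\mathfrak d_b$, so it would be orthogonal to itself. Lemma~\ref{lem:curve}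 gives infinitely many classes of triples. The basis $b$ survives because the only product of $\sigma_{z1}$ with a member of the second triple that falls into the third triple is $\sigma_{zx}=\sigma_{z1}\sigma_{1x}$, and $\sigma_{1x}$ does not move.
\end{example}

For general $q=p^n$ the matrices $\sigma_{st}$ are replaced by unitary matrices indexed by the plane $\mathbb F_q^2$, and the triples by its lines through the origin.

\subsection{A complete set for $d=q$}

Let $q=p^n$ with $n\ge1$, and $\omega=e^{2\pi i/p}$. The trace $\operatorname{Tr}:\mathbb F_q\to\mathbb F_p$, $\operatorname{Tr}(x)=x+x^p+\dots+x^{p^{n-1}}$, is a nonzero $\mathbb F_p$-linear map. Hence for $\beta\ne0$ the map $x\mapsto\operatorname{Tr}(\beta x)$ takes each value in $\mathbb F_p$ exactly $q/p$ times, and $\sum_x\omega^{\operatorname{Tr}(\beta x)}=0$. Index the standard basis $(e_x)$ of $\mathbb C^q$ by $x\in\mathbb F_q$. For $v=(\alpha,\beta)$ and $w=(\alpha',\beta')$ in $\mathbb F_q^2$ put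
\[
D_ve_x=\omega^{\operatorname{Tr}(\beta x)}e_{x+\alpha},\qquad[v,w]=\operatorname{Tr}\det(v,w)=\operatorname{Tr}(\alpha\beta'-\alpha'\beta).
\]
Each $D_v$ is unitary and $D_0=I$. Applying $D_vD_w$ to $e_x$ gives $\omega^{\operatorname{Tr}(\beta'x+\beta(x+\alpha'))}e_{x+\alpha+\alpha'}$, so
\begin{equation}\label{eq:D}
D_vD_w=\omega^{\operatorname{Tr}(\beta\alpha')}D_{v+w},\qquad D_wD_v=\omega^{[v,w]}D_vD_w,\qquad D_v^*=\omega^{\operatorname{Tr}(\alpha\beta)}D_{-v}.
\end{equation}
For $v\ne0$ we have $\operatorname{tr}D_v=0$: if $\alpha\ne0$ the diagonal is zero, and if $\alpha=0$ the trace is the character sum above. With \eqref{eq:D} this gives $\operatorname{tr}(D_v^*D_w)=q\delta_{vw}$. So the $q^2$ matrices $D_v$ form an orthogonal basis of the space of all $q\times q$ matrices, and every matrix has a well-defined $D_v$-coefficient.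

Let $L_s$ $(s\in\mathbb F_q\cup\{\infty\})$ be the $q+1$ one-dimensional $\mathbb F_q$-subspaces of $\mathbb F_q^2$. Each has $q$ elements, and the sets $L_s\setminus0$ partition $\mathbb F_q^2\setminus0$. The determinant vanishes on $L_s\times L_s$, so the unitary matrices $D_v$ $(v\in L_s)$ commute and are diagonal in a common orthonormal basis $B_s$. Their complex span $\mathcal A_s$ has dimension $q$, so it is the algebra of all matrices diagonal in $B_s$, the complex span of $\mathfrak d_s$. Its traceless part, the complex span of $\mathfrak h_s$, is spanned by the $D_v$ with $0\ne v\in L_s$. Two subspaces of $\mathcal H$ are orthogonal if and only if their complex spans are orthogonal for $\operatorname{tr}(A^*B)$. By Lemma~\ref{lem:dict}(a), the $q+1$ bases $B_s$ form a complete set of MUBs.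

\subsection{The deformation}

\begin{proof}[Proof of Theorem~\ref{thm:flex}]
Let $n\ge2$. Fix two indices $a\ne c$ and $0\ne u\in L_c$. We shall move $B_a$ by a unitary built from $D_u$, and we first determine which bases $B_b$ can be kept.

\emph{The surviving lines.} Let $0\ne v\in L_a$. Then $u-v\notin L_a$ because $u\notin L_a$, and $u-v\notin L_c$ because $v\notin L_c$. So $u-v$ is nonzero and lies in $L_b$ for a unique $b=b(v)\notin\{a,c\}$. The map $v\mapsto b(v)$ is injective, since $b(v)=b(v')=b$ gives $v-v'\in L_a\cap L_b=0$. Write $L_a=\mathbb F_qv_*$. Then $[\lambda v_*,u]=\operatorname{Tr}(\lambda\det(v_*,u))$ with $\det(v_*,u)\ne0$, so $[v,u]=0$ for exactly $q/p$ elements $v\in L_a$. Let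
\[
R=\{v\in L_a\setminus0:\ [v,u]=0\},\qquad S=\{b(v):\ v\in R\},\qquad|S|=|R|=q/p-1\ge1 .
\]

\emph{The moving unitary.} Let $H=\zeta D_u+\bar\zeta D_u^*$, a Hermitian matrix, with $\zeta\in\{1,i\}$ chosen so that the $D_u$-coefficient of $H$ is nonzero. For $p$ odd take $\zeta=1$: by \eqref{eq:D}, $D_u^*$ is a multiple of $D_{-u}$ and $-u\ne u$. For $p=2$ we have $D_u^*=\pm D_u$; take $\zeta=1$ for the sign $+$, so that $H=2D_u$, and $\zeta=i$ for the sign $-$, so that $H=2iD_u$. Put $W_\theta=e^{i\theta H}$. By \eqref{eq:D} the span of the $D_{ju}$ $(j\in\mathbb F_p)$ is closed under products and adjoints. It contains $H$, hence also $W_\theta$ and $W_\theta^*$, and it is contained in $\mathcal A_c$. Consider the $r=q/p+1=p^{n-1}+1$ bases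
\[
B_c,\qquad W_\theta B_a,\qquad B_b\quad(b\in S).
\]

\emph{These bases are MUBs.} Only pairs containing $W_\theta B_a$ need to be checked. Since $W_\theta\in\mathcal A_c$, it changes the vectors of $B_c$ only by phases, so the pair $(B_c,W_\theta B_a)$ is, up to phases, the image of the unbiased pair $(B_c,B_a)$ under $W_\theta$. Now let $b=b(v_0)$ with $v_0\in R$. The traceless matrices diagonal in $W_\theta B_a$ are spanned by the $W_\theta D_vW_\theta^*$ with $0\ne v\in L_a$, so we must show that each of these is orthogonal to all $D_w$ with $w\in L_b$.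

If $[v,u]=0$, then $D_v$ commutes with $D_u$ and $D_u^*$, hence with $W_\theta$. So $W_\theta D_vW_\theta^*=D_v$, which is orthogonal to $D_w$ because $v\notin L_b$.

If $[v,u]\ne0$, we use that $W_\theta D_vW_\theta^*$ lies in the span of the $D_{v+ju}$ $(j\in\mathbb F_p)$, by \eqref{eq:D}, and show that no $v+ju$ lies in $L_b$. Suppose $v+ju\in L_b$. Then $j\ne0$, because $v\notin L_b$. The vector $v_1=-j^{-1}v\in L_a\setminus0$ satisfies $u-v_1=j^{-1}(ju+v)\in L_b$, so $b(v_1)=b=b(v_0)$ and $v_1=v_0$ by injectivity. Then $[v,u]=-j[v_0,u]=0$, a contradiction.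

\emph{The velocity is not trivial.} Choose unitary matrices $U_s$ whose columns are the bases $B_s$, and consider the smooth curve in $\mathcal M_r$ with components $U_c$, $W_\theta U_a$ and $U_b$ $(b\in S)$. Its velocity at $\theta=0$ has the component $H$ at $a$ and $0$ elsewhere. Suppose it is trivial, and pick $b\in S$. Then there is $Y\in\mathcal H$ with $Y\in\mathfrak d_b\subset\mathcal A_b$ and $H-Y\in\mathfrak d_a\subset\mathcal A_a$. Since $0\ne u\in L_c$ and $a,b\ne c$, the vector $u$ lies in neither $L_a$ nor $L_b$, so the $D_u$-coefficients of $Y$ and of $H-Y$ vanish. This contradicts the choice of $\zeta$. Lemma~\ref{lem:curve} now gives infinitely many classes.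
\end{proof}

The hypothesis $n\ge2$ is used only to make $S$ nonempty. For $n=1$ the family consists of the pairs $(B_c,W_\theta B_a)$, which are all equivalent to $(B_c,B_a)$.

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{https://www.mathsci.udel.edu/\allowbreak content-sub-site/\allowbreak Documents/\allowbreak AEGT\%20Presentations/\allowbreak 1Kantor.pdf}

\bibitem{milnor}
Milnor, \emph{On the Betti numbers of real varieties}, Proc. AMS 15 (1964).

\bibitem{weiner}
M. Weiner, \emph{A gap for the maximum number of mutually unbiased bases}, Proc. AMS 141 (2013).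

\end{thebibliography}
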